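\title{Cycle-free orders are reconstructible}

\begin{abstract}
An order is cycle-free if its comparability graph is triangulated. We prove that every finite cycle-free order with at least four elements is determined up to isomorphism by its deck, the multiset of the suborders obtained by deleting one element. Much less than the deck suffices: among cycle-free orders, an order is determined by the suborders obtained by deleting a simplicial element, the number of comparable pairs, and the number of three-element suborders with a minimum below two incomparable elements. The proof is an induction on orders in which some elements carry labels. A tree built from extremal elements has a center that moves little when a simplicial element is deleted, and this center yields the next element to be labeled.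
\end{abstract}

\section{Introduction}\label{sec:intro}

All orders in this paper are finite partially ordered sets, and the same letter denotes an order and its underlying set. For $x\in P$, the \emph{card} of $x$ is the suborder $P-x$ induced on $P\setminus\{x\}$. The \emph{deck} of $P$ is the multiset of the isomorphism types of its cards. An order $P^*$ is a \emph{reconstruction} of $P$ if it has the same deck, that is, if there is a bijection $f\colon P\to P^*$ with $P-x\cong P^*-f(x)$ for all $x\in P$. The order $P$ is \emph{reconstructible} if every reconstruction of $P$ is isomorphic to $P$. A class of orders is \emph{recognizable} if every reconstruction of a member is a member, and \emph{reconstructible} if every member is reconstructible.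

Each card shows all of $P$ except one element, but the deck does not say which element of one card is which element of another. For very small orders this loss is fatal. Call a three-element order with a minimum below two incomparable elements a \emph{vee}. A vee and its dual are not isomorphic, and both have two $2$-element chains and one $2$-element antichain as cards. For this reason only orders with at least four elements are considered in questions about the deck.

We write $x\sim y$ if $x\neq y$ are comparable and $x\parallel y$ if $x\neq y$ are incomparable. The \emph{comparability graph} of $P$ has the elements of $P$ as vertices and the pairs $x\sim y$ as edges. Graph words (adjacent, degree, path, connected, component) always refer to this graph; its cliques are the chains of $P$. A graph is \emph{triangulated} if each cycle of length at least $4$ has a chord, and an order is \emph{cycle-free} if its comparability graph is triangulated.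

To see what this means for the order, let $a,b,c$ be consecutive vertices of an induced path or of a chordless cycle of length at least $4$. Since $a\parallel c$, the element $b$ is above both $a$ and $c$ or below both: \emph{the relations alternate}. So a chordless cycle has the form $a_1<b_1>a_2<b_2>\dots>a_k<b_k>a_1$ with $k\ge2$ and no further comparabilities, and $P$ is cycle-free exactly when it has no such suborder. Examples are chains; \emph{fences}, the orders whose comparability graph is a path; and orders in which the elements below any given element form a chain, because each $b_i$ lies above two incomparable elements. The lattice $0<a,b<1$ is cycle-free although its diagram is a cycle of length $4$: the pair $0<1$ is a chord.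

Von Rimscha proved that triangulated graphs are recognizable. The deck of an order determines the deck of its comparability graph, so cycle-free orders are recognizable. Question~46 of \cite{rec} asks whether they are reconstructible. The answer is yes.

\begin{theorem}\label{thm:main}
Every cycle-free order with at least four elements is reconstructible.
\end{theorem}

The bound $4$ is sharp, since the vee and its dual are cycle-free.

Which cards should one look at? Put ${\downarrow}x=\{z:z<x\}$, ${\uparrow}x=\{z:z>x\}$ and $N(x)={\downarrow}x\cup{\uparrow}x$, and call $x$ \emph{simplicial} if $N(x)$ is a chain. If the comparability graph is a tree with at least two vertices, the simplicial elements are its leaves. In general they behave like leaves: a triangulated graph has them in every direction (Lemma~\ref{lem:chordal}(e)), and deleting one never disconnects a connected set. Their cards are the ones that look most like $P$, and one may guess that they alone determine $P$. This is true up to two numbers. Let $e(P)$ be the number of comparable pairs and $\nu(P)$ the number of suborders of $P$ that are vees.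

\begin{theorem}\label{thm:simplicial}
Let $P$ and $P^*$ be cycle-free orders of any size with $e(P)=e(P^*)$ and $\nu(P)=\nu(P^*)$, and let $f$ be a bijection from the simplicial elements of $P$ to those of $P^*$ with $P-x\cong P^*-f(x)$ for all simplicial $x$. Then $P\cong P^*$.
\end{theorem}

\begin{example}\label{ex:sharp}
The hypothesis on $e$ cannot be omitted for all sizes: in the $2$-element chain and the $2$-element antichain both elements are simplicial, all cards are single points, and $\nu=0$.

The hypothesis on $\nu$ cannot be omitted for arbitrarily large sizes. For $u\ge1$ let $F$ be the fence with $2u+1$ elements whose ends are minimal, and let $F^*$ be its dual. In both, the simplicial elements are the two ends, and $e=2u$. All four cards are fences with $2u$ elements, and there is only one such fence up to isomorphism, because one of its ends is minimal and the other maximal. A vee in a fence consists of an inner minimal element and its two neighbors, so $\nu(F)=u-1$ and $\nu(F^*)=u$. The comparability graph does not distinguish an order from its dual; $\nu$ is the hypothesis that does.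
\end{example}

Section~\ref{sec:five} shows the method on an order with five elements and outlines the general proof. Section~\ref{sec:chordal} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:simplicial}, and the remaining sections prove Theorem~\ref{thm:simplicial}.

\section{The method on five elements}\label{sec:five}

Let $P=\{p,a,b,c,d\}$ with $p<a$, $p<b$, $p<c$, $d<a$ (Figure~\ref{fig:five}). Its simplicial elements are $b,c,d$. Let $P^*$ and $f$ be as in Theorem~\ref{thm:simplicial}, write $x^*=f(x)$, and fix isomorphisms $\varphi_x\colon P-x\to P^*-x^*$. The example is small enough to be settled by inspection; we follow instead the route that works in general.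

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(0.6,1)--(1.6,0)--(1.6,1) (1.6,0)--(2.6,1);
\foreach \x/\y in {0/0,1.6/0,0.6/1,1.6/1,2.6/1} \fill (\x,\y) circle (2pt);
\node[below] at (0,0) {$d$}; \node[below] at (1.6,0) {$p$};
\node[above] at (0.6,1) {$a$}; \node[above] at (1.6,1) {$b$}; \node[above] at (2.6,1) {$c$};
\node at (1.3,-0.9) {$P$};
\draw (4.6,1)--(5.6,0)--(5.6,1) (5.6,0)--(6.6,1);
\foreach \x/\y in {5.6/0,4.6/1,5.6/1,6.6/1} \fill (\x,\y) circle (2pt);
\node[below] at (5.6,0) {$p$};
\node[above] at (4.6,1) {$a$}; \node[above] at (5.6,1) {$b$}; \node[above] at (6.6,1) {$c$};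
\node at (5.6,-0.9) {$P-d$};
\draw (8,0)--(8.6,1) (9.6,0)--(10.6,1);
\draw[ultra thick] (8.6,1)--(9.6,0);
\foreach \x/\y in {8/0,9.6/0,8.6/1,10.6/1} \fill (\x,\y) circle (2pt);
\node[below] at (8,0) {$d$}; \node[below] at (9.6,0) {$p$};
\node[above] at (8.6,1) {$a$}; \node[above] at (10.6,1) {$c$};
\node at (9.3,-0.9) {$P-b$};
\end{tikzpicture}
\caption{An order $P$ whose comparability graph is a tree with center $p$, and two of its cards. In $P-d$ the element $p$ is still the center. In $P-b$ the thick edge splits the tree into two equal sides, and $p$ is its minimal end.}\label{fig:five}
\end{figure}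

The cards are connected with three comparable pairs, and $e(P^*)=4$. So each $x^*$ has degree $1$, and the graph of $P^*$ is a tree with five vertices and three leaves. The degrees add up to $8$, so they are $1,1,1,2,3$, and $P^*$ has the same graph as $P$. Let $p^*$ be its vertex of degree $3$.

\emph{First step: an element visible in every card.} An edge splits a tree into two sides. Call a vertex a \emph{center} if its own side is the larger one for each edge at it, and call an edge a \emph{tie edge} if its sides are equal. The vertices $p$ and $p^*$ are centers. Deleting a leaf changes the difference of the two sides of a remaining edge by $1$, so in each card $p^*$ is a center or an end of a tie edge. The card $P-d$ has no tie edge and $p$ is its only center. Hence $\varphi_d(p)=p^*$, and $p^*$ is minimal. The cards $P-b$ and $P-c$ have no center and the single tie edge $p<a$; its image under $\varphi_b$ or $\varphi_c$ contains $p^*$, necessarily as the minimal end. Thus $\varphi_x(p)=p^*$ for all three cards. We may now give $p$ and $p^*$ a common label, and all $\varphi_x$ preserve it.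

\emph{Second step: counting branches.} The components of $P^*-p^*$ have sizes $2,1,1$. Call a component, together with its relations to the labeled element, a branch. A card shows all branches except one, from which a leaf is missing. The two cards of leaves in $1$-element branches show the $2$-element branch intact; they correspond to $P-b$ and $P-c$, so this branch is a copy of $d<a$ with $a$ above the label. The third card corresponds to $P-d$ and shows three points above the label. One of them is the remnant of the large branch, and the other two are the small branches. So $P^*\cong P$.

\emph{Where the first step fails.} In the five-element fence $w_{-2}<w_{-1}>w_0<w_1>w_2$ the center $w_0$ is minimal, and in the dual fence it is maximal. Both cards of each have a tie edge, and nothing in them tells which end of the tie edge was the center. These are the orders of Example~\ref{ex:sharp} with $u=2$, and only $\nu$ separates them.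

The general proof alternates the same two steps, and it meets four difficulties.
\begin{itemize}
\item After a first element is labeled, the unlabeled part may still be connected, and a second, third, \dots\ element must be labeled. So the induction runs over orders with a labeled subset $R$ (Section~\ref{sec:rooted}). It ends when the unlabeled part is disconnected or has two elements (Section~\ref{sec:easy}).
\item Every component of the unlabeled part must keep a simplicial element. This restricts the choice of the next labeled element to a subset, the core (Section~\ref{sec:core}).
\item The comparability graph is not a tree. We replace it by the tree formed by the extremal elements of the core, and weigh the sides of an edge by the elements of the order that project into them (Sections~\ref{sec:tree} and~\ref{sec:cards}).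
\item The isomorphisms $\varphi_x$ may disagree about the center. We show that this forces rigid shapes, such as paths (Section~\ref{sec:stems}), which are handled directly, as with the fences above (Section~\ref{sec:landmark}).
\end{itemize}

\section{Triangulated graphs and the reduction to simplicial cards}\label{sec:chordal}

In a graph, $N(x)$ is the set of neighbors of $x$, and $x$ is simplicial if $N(x)$ is a clique. For a vertex set $C$, let $N(C)$ be the set of vertices outside $C$ with a neighbor in $C$. Induced subgraphs of triangulated graphs are triangulated, so suborders of cycle-free orders are cycle-free. We use Dirac's theorem: \emph{a triangulated graph is complete or has two non-adjacent simplicial vertices.}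

\begin{lemma}\label{lem:chordal}
Let $\Gamma$ be a triangulated graph.
\begin{enumerate}
\item[(a)] Let $x$ be simplicial. Then $N(x)\cup\{x\}\subseteq N(y)\cup\{y\}$ for every neighbor $y$ of $x$. If $x\in C$ and $C$ is connected, then $C-x$ is connected or empty.
\item[(b)] If $p_0\dots p_l$ with $l\ge1$ is an induced path and a vertex $u$ off the path is adjacent to $p_0$ and $p_l$, then $u$ is adjacent to all $p_i$.
\item[(c)] Let $D$ be connected, and let $y\neq y'$ be non-adjacent vertices of $N(D)$. Then some $d\in D$ is adjacent to every common neighbor of $y$ and $y'$ outside $D$.
\item[(d)] Let $D\neq\emptyset$ be connected and let $K\subseteq N(D)$ be a clique. Then some $d\in D$ is adjacent to all of $K$.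
\item[(e)] If $C\neq\emptyset$ and $N(C)$ is a clique, then $C$ contains a simplicial vertex of $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Any two neighbors of $x$ are adjacent. This gives the inclusion, and it allows us to skip $x$ on any path through $x$.

(b) Otherwise there are neighbors $p_i,p_j$ of $u$ with $j\ge i+2$ and no neighbor of $u$ between them, and $u\,p_i\dots p_j$ is a chordless cycle of length at least $4$.

(c) A shortest path from $y$ to $y'$ in the graph induced on $D\cup\{y,y'\}$ is induced and has an inner vertex $d\in D$. Apply (b).

(d) Choose $d\in D$ with $|N(d)\cap K|$ maximal, and suppose that $u\in K\setminus N(d)$. Let $d=p_0,\dots,p_l$ be a shortest path in $D$ from $d$ to a neighbor of $u$. Then $p_0\dots p_lu$ is an induced path. Each $v\in N(d)\cap K$ is adjacent to its ends $p_0$ and $u$, hence to $p_l$ by (b). So $p_l$ is adjacent to $u$ and to all of $N(d)\cap K$, against the choice of $d$.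

(e) Apply Dirac's theorem to the graph induced on $C\cup N(C)$. If it is complete, every vertex of $C$ is simplicial in it. Otherwise at most one of two non-adjacent simplicial vertices lies in the clique $N(C)$. In both cases some $x\in C$ is simplicial in this graph, which contains all neighbors of $x$ in $\Gamma$.
\end{proof}

\begin{proof}[Proof that Theorem~\ref{thm:simplicial} implies Theorem~\ref{thm:main}]
Let $P$ be cycle-free with $n\ge4$ elements, and let $P^*$ be a reconstruction via $f$. If $Q$ is an order with $|Q|<n$, each copy of $Q$ in $P$ lies in exactly $n-|Q|$ cards. So the number of copies of $Q$ in $P$ is the total number of copies in the cards divided by $n-|Q|$, and it is the same for $P^*$. Hence $e$, $\nu$ and the numbers $c_j$ of $j$-element chains with $j<n$ agree for $P$ and $P^*$; for $\nu$ this needs $n\ge4$. Moreover $\deg x=e(P)-e(P-x)=\deg f(x)$.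

The order $P^*$ is cycle-free by recognizability, for which we include the short argument. A chordless cycle of length $k$ with $4\le k<n$ in $P^*$ lies in a card of $P^*$, hence in a card of $P$, which is impossible. If the graph of $P^*$ is itself a chordless cycle of length $n$, then all degrees in $P$ equal $2$, so the graph of $P$ is a disjoint union of chordless cycles, that is, of triangles. As $n\ge4$ there are at least two of them, and every card of $P$ contains a triangle; but the cards of $P^*$ are paths.

Let $d=\deg x$. Then $x$ is simplicial if and only if it lies in a chain with $d+1$ elements. If $d+1<n$, the number of such chains is $c_{d+1}(P)-c_{d+1}(P-x)$, which is the same for $f(x)$. If $d+1=n$, then $x$ is simplicial if and only if $P$ is a chain, that is, $e(P)=\binom n2$, and the same holds for $f(x)$. So $f$ maps the simplicial elements of $P$ onto those of $P^*$, and Theorem~\ref{thm:simplicial} applies.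
\end{proof}

\section{Rooted orders and the induction}\label{sec:rooted}

\begin{definition}\label{def:rooted}
A \emph{rooted order} $(P,R)$ is a cycle-free order $P$ with a subset $R$ whose elements carry distinct labels, such that, with $W=P\setminus R$,
\begin{equation}\label{eq:star}
N(C)\text{ is a chain for every component }C\text{ of }W.
\end{equation}
We put $w=|W|$. An element of $W$ that is simplicial in $P$ is \emph{free}. Isomorphisms of rooted orders, and of suborders containing $R$, are required to preserve labels. The \emph{trace} $\tau(y)$ of $y\in W$ is the pair consisting of the set of labels below $y$ and the set of labels above $y$.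
\end{definition}

A rooted order is determined by the labeled order $R$, the order on $W$ and the traces. Only free elements are ever deleted. By Lemma~\ref{lem:chordal}(e), condition \eqref{eq:star} guarantees that \emph{every component of $W$ contains a free element}. Without it there may be none: take a vee with its two maximal elements labeled.

\begin{definition}\label{def:matched}
Rooted orders $(P,R)$ and $(P^*,R^*)$ are \emph{matched} if $w,w^*\ge1$, $e(P)=e(P^*)$, $\nu(P)=\nu(P^*)$, and there are a bijection $x\mapsto x^*$ from the free elements of $P$ to those of $P^*$ and rooted isomorphisms $\varphi_x\colon P-x\to P^*-x^*$ for all free $x$.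
\end{definition}

Starred symbols refer to $P^*$. The relation is symmetric. For $x\in P$ let $v(x)=\nu(P)-\nu(P-x)$ be the number of vees containing $x$. In a matched pair there is a free element, so $w=w^*$, and $R\cong R^*$ as labeled orders; we identify $R^*$ with $R$. For all free $x$ we have $\deg x=\deg x^*$ and $v(x)=v(x^*)$, and $\tau(y)=\tau(\varphi_x(y))$ for $y\in W-x$.

\begin{proposition}\label{prop:rooted}
If $(P,R)$ and $(P^*,R)$ are matched and $w\ge2$, then they are isomorphic as rooted orders.
\end{proposition}

The case $w=1$ fails: if $R$ is an antichain $\{a,b\}$ and the only unlabeled element is above $a$ alone in $P$ and above $b$ alone in $P^*$, then the two rooted orders are matched but not isomorphic. So the induction must start at $w=2$.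

\begin{proof}[Proof of Theorem~\ref{thm:simplicial} from Proposition~\ref{prop:rooted}]
A non-empty cycle-free order has a simplicial element. So $P$ and $P^*$ are both empty, or else one card gives $|P|=|P^*|$. If $|P|\le1$ there is nothing to prove. Otherwise take $R=\emptyset$: condition \eqref{eq:star} is void, free means simplicial, and the two orders are matched.
\end{proof}

Call a rooted order \emph{connected} if $W$ is non-empty and connected. In that case $K=N(W)$ is a chain in $R$ by \eqref{eq:star}, and the elements of $R\setminus K$ are incomparable to all of $W$. If we want to label one more element $p\in W$, then \eqref{eq:star} must survive, and the natural way to ensure this is to take $p$ comparable to all of $K$. The \emph{core} is the set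
\[
Y=\{y\in W: y\sim k\text{ for all }k\in K\};
\]
it equals $W$ if $K=\emptyset$, and it is non-empty by Lemma~\ref{lem:chordal}(d). A \emph{landmark} of a matched pair of connected rooted orders is a pair of non-free elements $p\in Y$, $p^*\in Y^*$ with $\varphi_x(p)=p^*$ for all free $x$.

Proposition~\ref{prop:rooted} follows from three statements about a matched pair $(P,R)$, $(P^*,R)$.

\begin{lemma}\label{lem:two}
If $w=2$, then $(P,R)\cong(P^*,R)$.
\end{lemma}

\begin{lemma}\label{lem:disconnected}
If $w\ge3$ and $W$ or $W^*$ is disconnected, then $(P,R)\cong(P^*,R)$.
\end{lemma}

\begin{proposition}\label{prop:landmark}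
If $w\ge3$ and $W,W^*$ are connected, then $(P,R)\cong(P^*,R)$ or there is a landmark.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:rooted}]
We use induction on $w$. By the three statements, only the case $w\ge3$ with a landmark $p,p^*$ remains. Give $p$ and $p^*$ the same new label. Every component $C$ of $W-p$ has $N(C)\subseteq K\cup\{p\}$, which is a chain because $p\in Y$. So $(P,R\cup\{p\})$ is a rooted order, and likewise $(P^*,R\cup\{p^*\})$. Since $p$ and $p^*$ are not free, the free elements are the same as before, and the maps $\varphi_x$ preserve the new label. The new pair is matched with $w-1\ge2$ unlabeled elements, and induction gives an isomorphism.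
\end{proof}

The hypothesis on $e$ is used only in Lemma~\ref{lem:two}. The hypothesis on $\nu$ is used in Lemma~\ref{lem:two} and in Steps 3 and 5 of Section~\ref{sub:vv}, each time through the following formula for $v(x)$. If $x$ is free, then ${\uparrow}x$ is a chain, so $x$ is not the minimum of a vee. A vee containing $x$ therefore consists of $x$, an element $z\parallel x$ and a common lower bound, and $v(x)=\sum_{z\parallel x}|{\downarrow}x\cap{\downarrow}z|$. Let $(P,R)$ be connected. For $z\in P$ the set ${\downarrow}z\cap K$ is an initial segment of $K$; its size is the \emph{level} $\lambda(z)$. The level is monotone, and for $y\in Y$ it determines $\tau(y)$. If $z\in R\setminus K$, then $z\parallel x$ and no element of $W$ is below $z$, while ${\downarrow}x\subseteq K\cup W$. So ${\downarrow}x\cap{\downarrow}z$ is the intersection of two initial segments of $K$, and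
\begin{equation}\label{eq:vee}
v(x)=G(\lambda(x))+\sum_{z\in K\cup W,\ z\parallel x}|{\downarrow}x\cap{\downarrow}z|,
\qquad G(a)=\sum_{z\in R\setminus K}\min(a,\lambda(z)).
\end{equation}
The function $G$ is non-decreasing and depends only on $R$ and $K$. If $x\in Y$, the sum in \eqref{eq:vee} runs over $z\in W$ only.

\section{Two unlabeled elements, and disconnected orders}\label{sec:easy}

For a statement $S$, let $[S]$ be $1$ if $S$ holds and $0$ otherwise.

\begin{proof}[Proof of Lemma~\ref{lem:two}]
Let $W=\{x,y\}$. At least one element is free.

\emph{Both are free.} Then $W^*=\{x^*,y^*\}$, and the cards of $y$ and $x$ give $\tau(x)=\tau(x^*)$ and $\tau(y)=\tau(y^*)$. All comparable pairs other than $\{x,y\}$ now correspond, so $e(P)=e(P^*)$ shows that $x\sim y$ if and only if $x^*\sim y^*$. If $x\parallel y$ we are done. Let $x\sim y$. By Lemma~\ref{lem:chordal}(a), both $x$ and $y$ are adjacent to all of $K$. If $\lambda(x)<\lambda(y)$, some $k\in K$ is below $y$ and not below $x$, so $x<k<y$; the traces give $x^*<k<y^*$, and $x\mapsto x^*$, $y\mapsto y^*$ is an isomorphism. The case $\lambda(y)<\lambda(x)$ is symmetric. If $\lambda(x)=\lambda(y)$, all four traces are equal,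 and we map the smaller of $x,y$ to the smaller of $x^*,y^*$.

\emph{Only $x$ is free.} Every component contains a free element, so $x\sim y$; likewise $x^*\sim y^*$, where $y^*$ is the other element of $W^*$. The only card gives $\tau(y)=\tau(y^*)$. The position of $x$ must be recovered from $\deg x$ and $v(x)$.

By Lemma~\ref{lem:chordal}(a), $N(x)\cap R\subseteq N(y)\cap R$, so $K=N(y)\cap R$, and in the same way $K^*=N(y^*)\cap R=K$. Let $K=\{k_1<\dots<k_\kappa\}$ and $i=\lambda(y)=\lambda(y^*)$; thus $y$ is above $k_1,\dots,k_i$ and below the rest. Let $x$ be above exactly the first $a$ and below exactly the last $b$ elements of $K$. The number $\delta=a+b=\deg x-1$ is the same for $x^*$. If $\delta=\kappa$, then $N(y)=K\cup\{x\}$ would be a chain and $y$ would be free; so $\delta<\kappa$. Note that $x>y$ implies $a\ge i$, and $x<y$ implies $b\ge\kappa-i$.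

The sum in \eqref{eq:vee} runs over the $\kappa-\delta$ elements $k_s\parallel x$. They have $s>a$, so each shares the lower bounds $k_1,\dots,k_a$ with $x$. The only other possible element of ${\downarrow}x$ is $y$. If $x>y$, then $s>a\ge i$ and $y<k_s$. Hence
\[
v(x)=g(a)+(\kappa-\delta)[x>y],\qquad g(a)=G(a)+(\kappa-\delta)a,
\]
and $g$ is strictly increasing because $\kappa>\delta$. The same formula with the same $g$ holds for $x^*$. If $x>y$ and $x^*<y^*$, then $a^*=\delta-b^*\le\delta-\kappa+i<i\le a$, so $v(x)\ge g(a)>g(a^*)=v(x^*)$, a contradiction. The case $x<y$, $x^*>y^*$ is symmetric. So $x>y$ if and only if $x^*>y^*$, and then $g(a)=g(a^*)$ gives $a=a^*$ and $b=b^*$.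
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:disconnected}]
First, both $W$ and $W^*$ are disconnected. Indeed, if $W^*$ is connected, then so is every $W^*-x^*$. If $W$ is disconnected, some $W-x$ is disconnected: with at least three components take any free $x$, and with two components take a free $x$ in a component with at least two elements, which exists as $w\ge3$.

For a component $C$ of $W$, its \emph{branch type} $\langle C\rangle$ is the rooted isomorphism type of $C\cup R$, and its \emph{size} is $|C|$. Let $\mathcal B$ be the multiset of the $m\ge2$ branch types of $P$. Different components are not adjacent, so isomorphisms of branches can be glued, and it suffices to prove $\mathcal B=\mathcal B^*$. Let $\mathcal B_x$ be the multiset of branch types of the card $P-x$; then $\mathcal B_x=\mathcal B^*_{x^*}$. For free $x\in C$ the set $C-x$ is connected or empty, so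
\[
\mathcal B_x=\mathcal B-\langle C\rangle+\langle C-x\rangle,
\]
where the last term is omitted if $C=\{x\}$. We compute $\mathcal B$ from $w$ and the family $(\mathcal B_x)$ by a recipe that applies equally to $P^*$.

Let $b$ be the largest size in $\mathcal B$. It is the largest size that occurs in a card: delete a free element from another component. Call the branches of size $b$ \emph{large}, and let $c$ be the largest number of large branches in a card. If all branches of $P$ are large, every card has $m-1$ large branches. Otherwise the cards of elements in small branches have all the large branches, so $\mathcal B$ has $c$ of them, while the cards of elements in large branches have $c-1$. So the cards tell which case holds.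

\emph{All branches are large.} Then $m=w/b$ is known. The large parts of the cards are the multisets $\mathcal B-\beta$, and each $\beta\in\mathcal B$ occurs. For each type take its largest multiplicity in these multisets, and add these numbers. If $\mathcal B$ has at least two types, the largest multiplicity of each type is its multiplicity in $\mathcal B$, and the sum is $m$. If $\mathcal B$ has one type, this type is visible with multiplicity $m-1\ge1$, and the sum is $m-1$. In both cases $\mathcal B$ is determined.

\emph{Some branch is small.} Then $b\ge2$. Write $\mathcal B=\mathcal L+\mathcal S$ with large part $\mathcal L$ and small part $\mathcal S$. A card with $c$ large branches shows $\mathcal L$. Fix $\beta\in\mathcal L$. The cards with large part $\mathcal L-\beta$ are those of the free elements $x$ in components $C$ of type $\beta$. Let $N\ge1$ be their number. The sum of their small parts is $N\mathcal S+\sum_x\langle C-x\rangle$. Whether $x\in C$ is free can be seen in $C\cup R$, which contains $N(x)$; so the last sum is determined by $\beta$ and its multiplicity in $\mathcal L$. Subtracting it and dividing by $N$ gives $\mathcal S$.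
\end{proof}

\section{The core and the hanging components}\label{sec:core}

Sections~\ref{sec:core}--\ref{sec:stems} describe a single connected rooted order $(P,R)$. The results will be applied to $P$, to $P^*$ and to their cards. All notions in these sections are preserved by rooted isomorphisms, and they do not involve $\nu$, so each statement has a dual.

The components of $W\setminus Y$ are the \emph{hanging components}, and their elements are \emph{hanging}. For a hanging component $D$ let $S_D=N(D)\cap Y$ be its \emph{support}.

\begin{lemma}\label{lem:core}
The core $Y$ is connected. For every hanging component $D$, the support $S_D$ is a non-empty chain, and $D$ contains a free element.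
\end{lemma}

\begin{proof}
Join $y\neq y'$ in $Y$ by a shortest path in $W$. It is induced, and each $k\in K$ is adjacent to its ends, hence to all its vertices by Lemma~\ref{lem:chordal}(b). So the path lies in $Y$. The support is non-empty because $W$ is connected and $Y\neq\emptyset$. If $y\parallel y'$ were in $S_D$, then by Lemma~\ref{lem:chordal}(c) some $d\in D$ would be adjacent to all of $K$, that is, $d\in Y$. So $S_D$ is a chain, and $N(D)\subseteq S_D\cup K$ is a chain because $S_D\subseteq Y$. Apply Lemma~\ref{lem:chordal}(e).
\end{proof}

Objects of the card $P-x$ carry the subscript $x$.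

\begin{lemma}\label{lem:corecard}
Let $w\ge2$ and let $x$ be free.
\begin{enumerate}
\item[(a)] The card $(P-x,R)$ is a connected rooted order with $K_x=K$ and $Y_x=Y\setminus\{x\}\neq\emptyset$. In particular, if $|Y|=1$, the element of $Y$ is not free.
\item[(b)] If $x\in Y$, then $x$ lies in no support, and the card has the same hanging components and supports as $P$.
\item[(c)] If $x$ lies in a hanging component $D$, the hanging components of the card are the other ones, with the same supports, and, if $D\neq\{x\}$, the set $D-x$ with support $S_D$.
\end{enumerate}
\end{lemma}

\begin{proof}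
(a) The set $W-x$ is connected and non-empty, and $x$ has a neighbor $y\in W$. Every $k\in K$ adjacent to $x$ is adjacent to $y$. So $K_x=K$, condition \eqref{eq:star} holds in the card, and its core is $Y\setminus\{x\}$. A core is never empty.

(b) If $x\in S_D$, some $d\in D$ is adjacent to $x$. Then $K\cup\{d\}\subseteq N(x)$ is a chain, so $d\in Y$, a contradiction. The rest follows from $(W-x)\setminus Y_x=W\setminus Y$.

(c) If $D-x$ is non-empty, it is connected and contains a neighbor $d$ of $x$. Every $y\in S_D$ adjacent to $x$ is adjacent to $d$, so the support does not shrink.
\end{proof}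

\section{The tree of extremal elements and its center}\label{sec:tree}

We look for an element of the core that is defined without choices and is stable under deletion of a free element. For trees the center does this. The core need not be a tree, but it contains a canonical one: its minimal and maximal elements form a bipartite graph, and a bipartite triangulated graph has no cycles.

Let $|Y|\ge2$. As $Y$ is connected, no element is both minimal and maximal in $Y$. Let $T$ be the comparability graph on the set of minimal and maximal elements of $Y$. The \emph{kind} of a vertex of $T$ is ``minimal'' or ``maximal''. The \emph{shadow} $\sigma(y)$ of $y\in Y$ is the set of vertices of $T$ equal or comparable to $y$; it consists of the minimal elements $\le y$ and the maximal elements $\ge y$. For $z$ in a hanging component $D$ with support $s_1<\dots<s_j$, put $\sigma(z)=\bigcap_{s\in S_D}\sigma(s)$; this set consists of the minimal elements $\le s_1$ and the maximal elements $\ge s_j$.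

\begin{lemma}\label{lem:shadow}
Let $|Y|\ge2$.
\begin{enumerate}
\item[(a)] $T$ is a tree. For $z\in W$, the shadow $\sigma(z)$ is a subtree with at least one edge, and it does not contain two minimal and two maximal vertices.
\item[(b)] If $z\sim z'$ in $W$, then $\sigma(z)\cap\sigma(z')$ contains an edge.
\item[(c)] For $p\in T$, the shadow $\sigma(p)$ consists of $p$ and its neighbors in $T$. If $z\in W$ is adjacent to $p$, then $\sigma(z)$ contains $p$ and a neighbor of $p$ in $T$.
\end{enumerate}
\end{lemma}

\begin{proof}
By its description, each shadow induces a complete bipartite graph with both sides non-empty; so it is connected and has an edge. For (b), if $z<z'$ lie in $Y$, a minimal element $\le z$ and a maximal element $\ge z'$ form a common edge. Otherwise one of the two, say $z$, lies in a hanging component $D$, and then $z'\in D$ or $z'\in S_D$; in both cases $\sigma(z)\subseteq\sigma(z')$. For (a), join $p,q\in T$ by a path in $Y$. The shadows along it are connected, consecutive ones meet, and the first and last contain $p$ and $q$. So $T$ is connected. A shortest cycle in $T$ would be chordless, and of length at least $4$ since $T$ is bipartite. So $T$ is a tree, and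 two minimal and two maximal vertices in one shadow would form a cycle. The first part of (c) is the definition. In a tree, every edge between vertices of $\sigma(p)$ contains $p$, so the second part follows from (b).
\end{proof}

For an edge $pq$ of $T$, let $T(p,q)$ be the component of $p$ after deleting the edge, the \emph{side of $p$}. Put
\[
A(p,q)=\{z\in W:\sigma(z)\subseteq T(p,q)\},\qquad I(pq)=\{z\in W:p,q\in\sigma(z)\},
\]
\[
\Delta(p,q)=|A(p,q)|-|A(q,p)|=-\Delta(q,p).
\]
A subtree contains both $p$ and $q$ or lies on exactly one side. Therefore
\begin{equation}\label{eq:partition}
W=A(p,q)\sqcup I(pq)\sqcup A(q,p),\qquad p,q\in I(pq),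
\end{equation}
and by Lemma~\ref{lem:shadow}(b) no element of $A(p,q)$ is adjacent to an element of $A(q,p)$. A vertex $p$ of $T$ is a \emph{center} if $\Delta(p,q)\ge1$ for all its neighbors $q$, and an edge $pq$ is a \emph{tie edge} if $\Delta(p,q)=0$. If $R=\emptyset$ and the graph of $P$ is a tree, then $T$ is this tree, $A(p,q)=T(p,q)\setminus\{p\}$, and these are the notions of Section~\ref{sec:five}. We count elements of $W$ rather than vertices of $T$ because deleting $x$ then changes each count in a way that depends only on the position of $x$.

\begin{example}\label{ex:tree}
In Figure~\ref{fig:tree}, $R=K=\{k\}$, $Y=\{a,b,m,t,c\}$, and $\{d\}$ is a hanging component with support $\{a\}$. The order is cycle-free, because the elements above two incomparable elements form the chain $m<t<k$. The shadows are $\sigma(a)=\sigma(d)=\{a,t\}$, $\sigma(m)=\sigma(t)=\{a,b,t\}$, $\sigma(b)=\{b,t,c\}$, $\sigma(c)=\{b,c\}$. Hence $A(t,b)=\{a,d\}$, $A(b,t)=\{c\}$, $A(t,a)=\{b,c\}$, $A(a,t)=\emptyset$, so $\Delta(t,b)=1$, $\Delta(t,a)=2$, and $t$ is a center. The free elements are $c$ and $d$. In the card of $d$ the edge $bt$ becomes a tie edge.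
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (-1,1)--(0,0)--(1,1)--(2,0)--(3,2)--(2,3)--(1,2)--(1,1);
\foreach \x/\y in {0/0,2/0,1/1,1/2,3/2,-1/1} \fill (\x,\y) circle (2.5pt);
\draw[fill=white] (1.9,2.9) rectangle (2.1,3.1);
\node[below] at (0,0) {$a$}; \node[below] at (2,0) {$b$};
\node[left] at (1,1.1) {$m$}; \node[left] at (1,2) {$t$};
\node[right] at (3,2) {$c$}; \node[above] at (-1,1) {$d$}; \node[right] at (2.1,3.1) {$k$};
\draw (6,0)--(7,2)--(8,0)--(9,2);
\foreach \x/\y in {6/0,7/2,8/0,9/2} \fill (\x,\y) circle (2.5pt);
\node[below] at (6,0) {$a$}; \node[below] at (8,0) {$b$};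
\node[above] at (7,2) {$t$}; \node[above] at (9,2) {$c$};
\end{tikzpicture}
\caption{Left: the diagram of a rooted order with one labeled element $k$. The core consists of the elements comparable to $k$, and $d$ is hanging. Right: the tree $T$ of the minimal and maximal elements of the core.}\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:center}
Let $|Y|\ge2$.
\begin{enumerate}
\item[(a)] If $q\neq q'$ are neighbors of $p$ in $T$, then $A(q',p)\cup\{q'\}\subseteq A(p,q)$ and $q'\notin A(q',p)$.
\item[(b)] In this situation $\Delta(p,q)+\Delta(p,q')\ge2$, with equality if and only if $A(p,q)=A(q',p)\cup\{q'\}$ and $A(p,q')=A(q,p)\cup\{q\}$.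
\item[(c)] Either there is exactly one center and no tie edge, or there is exactly one tie edge and no center.
\item[(d)] If $p$ is a leaf with neighbor $q$, then $A(p,q)=\emptyset$; so a center is not a leaf. If $|T|=2$, the edge of $T$ is a tie edge. If $rt$ is a tie edge and $|T|\ge3$, then $r$ and $t$ are not leaves, $A(r,t)$ and $A(t,r)$ are non-empty, and $|T|\ge4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $T(q',p)\subseteq T(p,q)$, so $A(q',p)\subseteq A(p,q)$. The subtree $\sigma(q')$ contains $p$ but not $q$, so $q'\in A(p,q)$. Finally $q'\in I(pq')$.

(b) By (a), $\Delta(p,q)\ge|A(q',p)|+1-|A(q,p)|$ and $\Delta(p,q')\ge|A(q,p)|+1-|A(q',p)|$. Add the two inequalities.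

(c) Call the pair $(p,pq)$ \emph{bad} if $\Delta(p,q)\le0$. By (b) each vertex is in at most one bad pair, so there are at most $|T|$ bad pairs. A tie edge is in two bad pairs and any other edge in one, so there are $|T|-1+j$ bad pairs, where $j$ is the number of tie edges. Hence $j\le1$. The centers are the vertices in no bad pair: there is one if $j=0$ and none if $j=1$.

(d) The side $T(p,q)=\{p\}$ contains no edge, hence no shadow, and $\Delta(p,q)\le0$. If $|T|=2$, both $A$-sets are empty. Let $rt$ be a tie edge and $|T|\ge3$. If $r$ were a leaf, then $A(r,t)=\emptyset$ and so $A(t,r)=\emptyset$; but $t$ would have a second neighbor, which lies in $A(t,r)$ by (a). So $r$, and likewise $t$, has a second neighbor. These neighbors lie in $A(r,t)$ and $A(t,r)$, and together with $r,t$ they are four vertices of $T$.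
\end{proof}

We say that $(P,R)$ has \emph{vertex type} if there is a center and \emph{edge type} if there is a tie edge. If $Y=\{y\}$, we put $T=\{y\}$ and declare that the type is vertex with center $y$; no kind is defined in this case. By Lemma~\ref{lem:center}(d), vertex type means that $|Y|=1$ or else $|T|\ge3$, and then $|Y|\ge3$. Tie edges are written $r<t$.

A card can confuse two neighbors of a center only if both have the smallest possible value $\Delta=1$. This forces a rigid shape.

\begin{lemma}\label{lem:double}
Let $q_1\neq q_2$ be neighbors of $p$ in $T$ with $\Delta(p,q_1)=\Delta(p,q_2)=1$. Put $U_i=A(q_i,p)\cup\{q_i\}$ and $M=I(pq_1)\cap I(pq_2)$. Then $q_1,q_2$ are the only neighbors of $p$ in $T$, $p\in M$, $|U_1|=|U_2|$, and for $i=1,2$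
\[
W=M\sqcup U_1\sqcup U_2,\qquad A(p,q_{3-i})=U_i,\qquad I(pq_i)=M\sqcup\{q_i\}.
\]
\end{lemma}

\begin{proof}
Equality in Lemma~\ref{lem:center}(b) gives $A(p,q_{3-i})=U_i$. Then $1=\Delta(p,q_2)=|U_1|-(|U_2|-1)$, so the sizes agree. Put $B=A(q_1,p)\cup A(q_2,p)$. By \eqref{eq:partition} for the edge $pq_1$, the set $W$ is the disjoint union of $U_2=A(p,q_1)$, $I(pq_1)\ni q_1$ and $A(q_1,p)=U_1\setminus\{q_1\}$. So $U_1\cap U_2=\emptyset$, $q_1,q_2\notin B$, and $I(pq_1)=W\setminus(B\cup\{q_2\})$. Likewise $I(pq_2)=W\setminus(B\cup\{q_1\})$. Intersecting, $M=W\setminus(B\cup\{q_1,q_2\})$, and the remaining formulas follow. A third neighbor $q_3$ would lie in $A(p,q_1)=U_2$ by Lemma~\ref{lem:center}(a), hence in $A(q_2,p)$; but $p\in\sigma(q_3)$ and $p\notin T(q_2,p)$.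
\end{proof}

To use the cards we need free elements on both sides of an edge.

\begin{lemma}\label{lem:freeside}
Let $pq$ be an edge of $T$. If $A(q,p)\neq\emptyset$, then it contains a free element.
\end{lemma}

\begin{proof}
Since $A(p,q)$ and $A(q,p)$ are not adjacent, some component $C$ of $W\setminus I(pq)$ lies in $A(q,p)$. By Lemma~\ref{lem:chordal}(e) it suffices to show that $N(C)$ is a chain, and as $N(C)\cap R\subseteq K$, it suffices to show that $N(C)\cap W$ is a chain contained in $Y$.

Let $z\in N(C)\cap W$; then $z\in I(pq)$. Suppose that $z$ lies in a hanging component $D$. All elements of $D$ have the shadow $\sigma(z)$, and the shadows of the elements of $S_D$ contain it. So $D\cup S_D\subseteq I(pq)$, and this set contains all neighbors of $z$ in $W$, although $z$ has a neighbor in $C$. Hence $z\in Y$. No $c\in C$ is adjacent to $p$, for otherwise $p\in\sigma(c)\subseteq T(q,p)$ by Lemma~\ref{lem:shadow}(c). So $z\neq p$, and $p\in\sigma(z)$ means $z\sim p$. If $z\parallel z'$ were both in $N(C)\cap W$, Lemma~\ref{lem:chordal}(c) would give an element of $C$ adjacent to their common neighbor $p$.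
\end{proof}

\section{The tree in a card}\label{sec:cards}

\begin{lemma}\label{lem:treecard}
Let $|Y|\ge2$ and let $x$ be free. If $x\in T$, then $x$ is a leaf of $T$. If $|Y_x|\ge2$, one of the following holds.
\begin{enumerate}
\item[(0)] $x\notin T$, $T_x=T$, and $\sigma_x=\sigma$ on $W-x$.
\item[(1)] $x\in T$, and for some $x'\in Y\setminus T$ with $\sigma(x')=\sigma(x)$, the tree $T_x$ and the shadows $\sigma_x$ arise from $T$ and $\sigma$ by renaming the vertex $x$ to $x'$.
\item[(2)] $x\in T$, $T_x=T-x$, and $\sigma_x(z)=\sigma(z)\setminus\{x\}$ for $z\in W-x$.
\end{enumerate}
In all three cases the vertices of $T$ other than $x$ belong to $T_x$ with the same kind, and for each edge $pq$ of $T_x$, with the vertex $x'$ read as $x$ on the right-hand sides,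
\[
A_x(p,q)=A(p,q)\setminus\{x\},\qquad I_x(pq)=I(pq)\setminus\{x\},
\]
\begin{equation}\label{eq:delta}
\Delta_x(p,q)=\Delta(p,q)-[x\in A(p,q)]+[x\in A(q,p)].
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:corecard}, hanging elements other than $x$ keep their supports, and $x$ lies in no support. The shadow of a hanging element is an intersection of shadows of core elements, so it suffices to check the claims on $\sigma_x$ for $z\in Y_x$.

Let $x\notin T$. If $x$ is hanging, $Y_x=Y$. If $x\in Y\setminus T$, an element above $x$ is also above a minimal element other than $x$, so it does not become minimal; dually no element becomes maximal. This is case (0).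

Let $x$ be minimal in $Y$; the other case is dual. The set $E={\uparrow}x\cap Y$ is a chain, and it is non-empty since $Y$ is connected. Its top $t$ is the only maximal element of $Y$ above $x$. So $x$ is a leaf with $\sigma(x)=\{x,t\}$. Now let $|Y_x|\ge2$ and $x'=\min E$. Nothing in $Y$ lies below $x$, so no new maximal element appears in $Y_x$. A new minimal element has only $x$ below it in $Y$; it lies in $E$, so it is $x'$.

Suppose ${\downarrow}x'\cap Y=\{x\}$. If $x'=t$, then $\{x,t\}$ is a component of $Y$, so $Y=\{x,t\}$ and $|Y_x|=1$, which is excluded. Hence $x<x'<t$ and $x'\notin T$. All elements of $Y$ above $x'$ lie in $E$, so $\sigma(x')=\{x,t\}$. For $z\in Y\setminus\{x,x'\}$ we have $z>x$ if and only if $z>x'$, and $z<x'$ is impossible. So $x'$ takes the place of $x$ in $T$ and in all shadows. This is case (1). If ${\downarrow}x'\cap Y\neq\{x\}$, then $x'$ does not become minimal, and we are in case (2).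

The formulas for the $A$- and $I$-sets hold by definition in cases (0) and (1). In case (2), let $pq$ be an edge of $T-x$. As $x$ is a leaf, the sides of $pq$ in $T-x$ are its sides in $T$ with $x$ removed. So $A(p,q)\setminus\{x\}\subseteq A_x(p,q)$, $A(q,p)\setminus\{x\}\subseteq A_x(q,p)$ and $I(pq)\setminus\{x\}\subseteq I_x(pq)$. By \eqref{eq:partition} in $P$ and in the card, the three left-hand sides and the three right-hand sides both partition $W-x$, so equality holds.
\end{proof}

\begin{lemma}\label{lem:vertexcard}
Let $(P,R)$ have vertex type with center $p$ and $|Y|\ge3$. Then $p$ is not free. For every free $x$, the card of $x$ has vertex type with center $p$, or edge type with a tie edge containing $p$. It has the tie edge $pq$ if and only if $q$ is a neighbor of $p$ in $T$ with $\Delta(p,q)=1$ and $x\in A(p,q)$.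
\end{lemma}

\begin{proof}
The center is not a leaf, so it is not free, and $p\in T_x$ as $|Y_x|\ge2$. By \eqref{eq:delta}, $\Delta_x(p,q)\ge0$ for all neighbors $q$ of $p$ in $T_x$. If all these values are positive, $p$ is the center of the card. Otherwise some $\Delta_x(p,q)$ vanishes, and by \eqref{eq:delta} this happens exactly when $\Delta(p,q)=1$ and $x\in A(p,q)$. For a neighbor $q$ of $p$ in $T$, the condition $x\in A(p,q)$ implies $x\neq q$ because $q\in I(pq)$. So such a $q$ is neither deleted nor renamed.
\end{proof}

\begin{lemma}\label{lem:edgecard}
Let $(P,R)$ have edge type with tie edge $r<t$ and $|T|\ge3$. Then $r$ and $t$ are not free, and both $A(r,t)$ and $A(t,r)$ contain free elements. Let $x$ be free. Then $|T_x|\ge3$, and: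
\begin{itemize}
\item if $x\in A(r,t)$, the card has vertex type with center $t$, and $\Delta_x(t,r)=1$;
\item if $x\in A(t,r)$, the card has vertex type with center $r$, and $\Delta_x(r,t)=1$;
\item if $x\in I(rt)$, the card has edge type with tie edge $rt$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:center}(d), $r$ and $t$ are not leaves, $|T|\ge4$, and the two $A$-sets are non-empty. Lemmas~\ref{lem:treecard} and~\ref{lem:freeside} give the first claims and $|T_x|\ge3$. By \eqref{eq:delta}, $\Delta_x(t,r)=[x\in A(r,t)]-[x\in A(t,r)]$. If $x\in A(r,t)$ this is $1$, and Lemma~\ref{lem:center}(b) in the card gives $\Delta_x(t,q)\ge2-1$ for every other neighbor $q$ of $t$; so $t$ is the center. The second case follows by exchanging $r$ and $t$, and in the third $\Delta_x(t,r)=0$.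
\end{proof}

If $T$ is a single edge, both ends may be free, and a direct description replaces Lemma~\ref{lem:edgecard}.

\begin{lemma}\label{lem:small}
Let $T$ consist of one edge $r<t$. Then $r$ is the least and $t$ the greatest element of $Y$.
\begin{enumerate}
\item[(a)] If $r$ or $t$ is free, $Y$ is a chain. If $W=Y$ is a chain, all elements of $W$ are free.
\item[(b)] For every free $x$, the core $Y_x$ has a least and a greatest element, so $|T_x|\le2$. If $r$ is not free, $r=\min Y_x$ for all free $x$; if $t$ is not free, $t=\max Y_x$ for all free $x$.
\item[(c)] If $t$ is free, no hanging element is below an element of $Y$. If $r$ is free, no hanging element is above an element of $Y$. If there is a hanging component, $r$ or $t$ is not free.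
\end{enumerate}
\end{lemma}

\begin{proof}
The elements $r$ and $t$ are the only minimal and the only maximal element of $Y$. (a) We have $Y\subseteq N(r)\cup\{r\}$ and $Y\subseteq N(t)\cup\{t\}$. If $W=Y$ is a chain, then $Y\cup K$ is a chain containing all neighbors of elements of $W$. (b) If $x\notin\{r,t\}$, then $r,t\in Y_x$. Otherwise $Y_x$ is a non-empty chain by (a). (c) If a hanging element $d$ satisfies $d<y\in Y$, then $d<t$, so $t$ lies in a support and is not free by Lemma~\ref{lem:corecard}(b). The second claim is dual, and the third follows because supports are non-empty.
\end{proof}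

\section{Stems}\label{sec:stems}

When the maps $\varphi_x$ disagree about the center, we will find parts of $P$ that are isomorphic to parts of $P^*$ with one free element removed and one element added in front, and conversely. In a fence this is the shift by one step. The length of the initial path of such a part is an invariant that grows under this operation, and this shows that only paths admit it.

A \emph{piece} is a pair $(U,q)$ with $U\subseteq W$ connected and $q\in U$, the \emph{mark}. Its \emph{stem length} is defined recursively:
\[
s(U,q)=\begin{cases}1&\text{if }U=\{q\},\\ 1+s(U-q,q')&\text{if }q\text{ has exactly one neighbor }q'\text{ in }U,\\ 0&\text{if }q\text{ has at least two neighbors in }U.\end{cases}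
\]
By induction $s(U,q)\le|U|$, with equality if and only if $U$ is an induced path with end $q$; then the piece is \emph{pure}. Pieces $(U,q)$ and $(U',q')$, in the same or in different rooted orders over $R$, are \emph{isomorphic} if some label-preserving isomorphism from $U\cup R$ to $U'\cup R$ maps $q$ to $q'$. Isomorphic pieces have the same stem length. An \emph{anchor} of $(U,q)$ is an element $u_0\in W\setminus U$ with $N(u_0)\cap U=\{q\}$. If $x\in U$ is free, $(U-x)\cup\{u_0\}$ is connected, and we call $((U-x)\cup\{u_0\},u_0)$ a \emph{shift} of $(U,q)$.

\begin{lemma}\label{lem:stem}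
Let $(U,q)$ be a piece with anchor $u_0$ and let $x\in U$ be free. If $(U,q)$ is pure, then $x$ is the last element of the path $U$ starting at $q$, and the shift has stem length $|U|$. If $(U,q)$ is not pure, the shift has stem length at least $1+s(U,q)$.
\end{lemma}

\begin{proof}
Let $u_1=q,u_2,\dots$ be the successive marks in the recursion. If $U=\{u_1,\dots,u_n\}$ is pure, then for $i<n$ the element $u_i$ has the non-adjacent neighbors $u_{i-1}$ and $u_{i+1}$, so it is not free. Hence $x=u_n$, and the shift is the induced path $u_0u_1\dots u_{n-1}$.

Let $(U,q)$ be non-pure and $s=s(U,q)$. The recursion produces $u_1,\dots,u_{s+1}$; for $0\le i\le s$ the only neighbor of $u_i$ in $U\setminus\{u_1,\dots,u_i\}$ is $u_{i+1}$, and $u_{s+1}$ has a neighbor $u'$ in $U\setminus\{u_1,\dots,u_{s+1}\}$. As before $u_1,\dots,u_s$ are not free, and $u_{s+1}$ is not free because its neighbors $u_s$ and $u'$ are not adjacent. So $u_0,\dots,u_{s+1}$ lie in the shift, and the recursion for the shift adds $1$ at each of $u_0,\dots,u_s$.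
\end{proof}

\begin{lemma}\label{lem:shift}
Let $\mathcal F$ be a finite family of pieces with anchors, taken in rooted orders over $R$, all with $n$ elements. If every member of $\mathcal F$ is isomorphic to a shift of a member of $\mathcal F$, then all members are pure.
\end{lemma}

\begin{proof}
Otherwise take a non-pure member $(U,q)$ with smallest stem length. It is isomorphic to a shift of a member $(U',q')$. If $(U',q')$ is pure, then $s(U,q)=n$ and $(U,q)$ is pure. If not, then $s(U,q)\ge1+s(U',q')$, against minimality.
\end{proof}

\section{Finding a landmark}\label{sec:landmark}

We prove Proposition~\ref{prop:landmark}. Let $(P,R)$ and $(P^*,R)$ be matched and connected with $w\ge3$. By Lemma~\ref{lem:corecard}(a) the cards are connected rooted orders and $K=K_x=K^*_{x^*}=K^*$; so the function $G$ of \eqref{eq:vee} is the same for $P$ and $P^*$. Each $\varphi_x$ preserves cores, levels, hanging components, trees, kinds, shadows, types, centers and tie edges. We distinguish cases by the types of $P$ and $P^*$.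

\subsection{Both of vertex type}\label{sub:vv}

Let $p,p^*$ be the centers. If $|Y|=1$, then $p$ is not free and all cards have $Y_x=\{p\}$. So $|Y^*|\le2$, hence $Y^*=\{p^*\}$ as the type is vertex, $p^*$ is not free, and $\varphi_x(p)=p^*$ for all $x$. This is a landmark; the same holds if $|Y^*|=1$. Let $|Y|,|Y^*|\ge3$, so that Lemma~\ref{lem:vertexcard} applies to both orders.

If $p$ and $p^*$ have the same kind, they form a landmark: in cards of vertex type both are the center, and in cards of edge type both are the end of that kind of the tie edge.

Suppose that the kinds differ; by the symmetry between $P$ and $P^*$ let $p$ be minimal and $p^*$ maximal. We derive a contradiction. A card of vertex type would give $\varphi_x(p)=p^*$ and equal kinds. So \emph{all cards have edge type}. The vee with its dual and the five-element fence with its dual show that this situation is compatible with the cards. Steps 3 and 5 treat the general forms of these two examples, and there $\nu$ gives the contradiction.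

\medskip\noindent\emph{Step 1: $p$ has neighbors $q_1\neq q_2$ in $T$ with $\Delta(p,q_1)=\Delta(p,q_2)=1$, and $p^*$ has such neighbors $r_1\neq r_2$ in $T^*$.} Let $pq$ be the tie edge of some card, so $\Delta(p,q)=1$. It suffices to find a free $x\notin A(p,q)$: the tie edge $pq'$ of its card has $\Delta(p,q')=1$ and $x\in A(p,q')$, so $q'\neq q$. If $A(q,p)\neq\emptyset$, Lemma~\ref{lem:freeside} gives such an $x$. Otherwise $|A(p,q)|=1$. The center has a second neighbor $q''$, and Lemma~\ref{lem:center}(a) gives $A(p,q)=\{q''\}$ and $q\in A(p,q'')$. By Lemma~\ref{lem:freeside} there is a free $x\in A(p,q'')$, and $x\neq q''$ because $q''\in I(pq'')$. The argument does not use the kind of $p$, so it applies to $p^*$.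

\medskip\noindent\emph{Step 2: the halves.} Lemma~\ref{lem:double} gives $W=M\sqcup U_1\sqcup U_2$ with $q_i\in U_i=A(p,q_{3-i})$ and $|U_i|=\ell+1$, and $W^*=M^*\sqcup V_1\sqcup V_2$ with $r_j\in V_j=A^*(p^*,r_{3-j})$ and $|V_j|=\ell^*+1$. The $q_i$ are maximal and the $r_j$ minimal. We call $U_1,U_2,V_1,V_2$ the \emph{halves}; each contains a free element by Lemma~\ref{lem:freeside}. Since all cards have edge type, Lemma~\ref{lem:vertexcard} shows that all free elements lie in the halves, and that for free $x\in U_i$ with $x^*\in V_j$ the tie edges are $p<q_{3-i}$ and $r_{3-j}<p^*$. Therefore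
\begin{equation}\label{eq:cross}
\varphi_x(p)=r_{3-j},\qquad\varphi_x(q_{3-i})=p^*\qquad(x\in U_i,\ x^*\in V_j).
\end{equation}
In the card of $x$ the set $A_x(p,q_{3-i})=U_i-x$ has $\ell$ elements, and the other $A$-set of the tie edge has the same size. In the card of $x^*$ the size is $\ell^*$. So $\ell=\ell^*$ and $|M|=|M^*|$.

\medskip\noindent\emph{Step 3: $\ell=0$ is impossible.} Here the halves are single elements, so the free elements are $q_1,q_2$ and $r_1,r_2$, and \eqref{eq:cross} for $x=q_1$ and $x=q_2$ gives $\lambda(r_1)=\lambda(r_2)=\lambda(p)$. The elements $q_1\parallel q_2$ lie above $p$ and above the first $\lambda(p)$ elements of $K$, so \eqref{eq:vee} gives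
\[
v(q_1)\ge G(\lambda(q_1))+\lambda(p)+1\ge G(\lambda(p))+\lambda(p)+1.
\]
In $P^*$ all free elements lie in the core, so there is no hanging component by Lemma~\ref{lem:core}, and $W^*=Y^*$. Every $z\in M^*$ has $r_1,r_2$ in its shadow and so lies above both. Thus the only element of $W^*$ incomparable to $r_j$ is $r_{3-j}$, and ${\downarrow}r_j\subseteq K$ since $r_j$ is minimal in $W^*$. By \eqref{eq:vee}, $v(r_j)=G(\lambda(p))+\lambda(p)$ for $j=1,2$. So $v(q_1)>v(q_1^*)$, a contradiction.

\medskip\noindent\emph{Step 4: if $\ell\ge1$, then $M=\{p\}$ and $M^*=\{p^*\}$.} The sets $A(q_i,p)$ and $A^*(r_j,p^*)$ are non-empty, so $q_1,q_2,r_1,r_2$ are not leaves by Lemma~\ref{lem:center}(d), and hence not free. Take a free $x\in U_1$, and number the $V_j$ so that $x^*\in V_1$. The $I$-sets of the tie edges of the two cards are $M\cup\{q_2\}$ and $M^*\cup\{r_2\}$, by Lemmas~\ref{lem:treecard} and~\ref{lem:double}, and $\varphi_x$ maps the first onto the second. Suppose $z\in M\setminus\{p\}$. Then $\varphi_x(z)\neq\varphi_x(p)=r_2$, so $\varphi_x(z)\in M^*$. By Lemma~\ref{lem:treecard}, $\sigma_x(z)$ contains the maximal vertices $q_1,q_2$, and the shadow of $\varphi_x(z)$ in the card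 of $x^*$ contains the minimal vertices $r_1,r_2$. So $\sigma_x(z)$ contains two maximal and two minimal vertices, against Lemma~\ref{lem:shadow}(a). Hence $M=\{p\}$ and $|M^*|=1$.

\medskip\noindent\emph{Step 5: $\ell\ge1$ is impossible.} By Lemma~\ref{lem:shadow}(c), a neighbor of $p$ in $W$ lies in $I(pq_1)\cup I(pq_2)=\{p,q_1,q_2\}$. So $N(p)\cap W=\{q_1,q_2\}$. The halves $U_1$ and $U_2$ are not adjacent: $U_1\setminus\{q_1\}=A(q_1,p)$ is not adjacent to $A(p,q_1)=U_2$; $U_2\setminus\{q_2\}=A(q_2,p)$ is not adjacent to $A(p,q_2)=U_1$; and $q_1\parallel q_2$. Every component of $W-p$ lies in one half and contains a neighbor of $p$. So $U_1,U_2$ are the components of $W-p$, and $(U_i,q_i)$ are pieces with anchor $p$. Likewise $(V_j,r_j)$ are pieces with anchor $p^*$.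

Let $x\in U_i$ be free and $x^*\in V_j$. Deleting the edge $pq_{3-i}$ from the graph of $W-x$ leaves the components $(U_i-x)\cup\{p\}$ and $U_{3-i}$. Deleting the edge $r_{3-j}p^*$ from the graph of $W^*-x^*$ leaves $V_{3-j}$ and $(V_j-x^*)\cup\{p^*\}$. By \eqref{eq:cross},
\[
(U_{3-i},q_{3-i})\cong((V_j-x^*)\cup\{p^*\},p^*),\qquad(V_{3-j},r_{3-j})\cong((U_i-x)\cup\{p\},p).
\]
Every half contains a free element, so every value of $i$ and every value of $j$ occurs, and every half is isomorphic to a shift of a half. By Lemma~\ref{lem:shift} all halves are pure.

Thus $W$ is an induced path $w_{-u}\dots w_u$ with $u=\ell+1\ge2$ and $w_0=p$, and $W^*$ is an induced path $w^*_{-u}\dots w^*_u$ with $w^*_0=p^*$; the star in $w^*_i$ is part of the name. The free elements are the ends. Number $W^*$ so that $x=w_{-u}$ corresponds to $w^*_u$ and $y=w_u$ to $w^*_{-u}$. By \eqref{eq:cross}, $\varphi_x$ sends $w_0,w_1$ to $w^*_{-1},w^*_0$, and $\varphi_y$ sends $w_0,w_{-1}$ to $w^*_1,w^*_0$. An isomorphism of paths is determined by the images of two adjacent vertices, so $\varphi_x(w_i)=w^*_{i-1}$ for $i>-u$ and $\varphi_y(w_i)=w^*_{i+1}$ for $i<u$. Hence $\tau(w_i)=\tau(w^*_{i+1})=\tau(w_{i+2})$ for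 $i\le u-2$: the trace of $w_i$ depends only on the parity of $i$, and $\tau(w^*_j)=\tau(w_i)$ whenever $i$ and $j$ have different parity. Since $w_0$ and $w_1$ lie in $Y$, we get $W=Y$ and $W^*=Y^*$.

Put $\lambda_0=\lambda(w_0)\le\lambda_1=\lambda(w_1)$. The relations alternate along the paths, $w_0$ is minimal, and $w_0^*$ is maximal. So in $P$ the even elements are minimal in $W$ with level $\lambda_0$ and the odd ones maximal with level $\lambda_1$, while in $P^*$ the even elements are maximal in $W^*$ with level $\lambda_1$ and the odd ones minimal with level $\lambda_0$. The indices of $x=w_{-u}$ and $x^*=w^*_u$ have the same parity, so one of these elements, $\underline x$, is minimal with level $\lambda_0$, and the other, $\overline x$, is maximal with level $\lambda_1$. Each is incomparable to $2u-1$ elements of its path, all of level at least $\lambda_0$. The set ${\downarrow}\underline x$ consists of the first $\lambda_0$ elements of $K$. The element at distance $2$ from $\overline x$ shares with $\overline x$ one more lower bound, the neighbor of $\overline x$. By \eqref{eq:vee},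
\[
v(\underline x)=G(\lambda_0)+(2u-1)\lambda_0,\qquad v(\overline x)\ge G(\lambda_1)+(2u-1)\lambda_0+1>v(\underline x).
\]
This contradicts $v(x)=v(x^*)$.

\subsection{Both of edge type, trees with at least three vertices}\label{sub:ee}

Let $P$ and $P^*$ have edge type with tie edges $r<t$ and $r^*<t^*$. All cards have $|T_x|\ge3$ if $|T|\ge3$ (Lemma~\ref{lem:edgecard}) and $|T_x|\le2$ if $|T|=2$ (Lemma~\ref{lem:small}(b)). So $|T|\ge3$ if and only if $|T^*|\ge3$. In this subsection both hold.

By Lemma~\ref{lem:edgecard}, the type of a card and the kind of its center show which of the sets $A(r,t)$, $A(t,r)$, $I(rt)$ contains $x$. So $x\mapsto x^*$ respects these three sets; $\varphi_x(t)=t^*$ for $x\in A(r,t)$; $\varphi_x(r)=r^*$ for $x\in A(t,r)$; and both hold for $x\in I(rt)$. In particular $\tau(r)=\tau(r^*)$ and $\tau(t)=\tau(t^*)$. The elements $r,t,r^*,t^*$ are not free. If $\varphi_x(r)=r^*$ for all free $x\in A(r,t)$, then $r,r^*$ is a landmark. If $\varphi_x(t)=t^*$ for all free $x\in A(t,r)$, then $t,t^*$ is a landmark.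

Assume that neither holds: there are free $x_1\in A(r,t)$ with $\varphi_{x_1}(r)\neq r^*$ and $x_2\in A(t,r)$ with $\varphi_{x_2}(t)\neq t^*$. We show $(P,R)\cong(P^*,R)$. The card of $x_1$ confuses $r$ with another neighbor of its center, so Lemma~\ref{lem:double} describes this card; the same holds for $x_2$, and the two descriptions together determine the shape of $W$.

\medskip\noindent\emph{The shape of $W$.} In the card of $x_1$ the center $t$ has the neighbors $r$ and $r'=\varphi_{x_1}^{-1}(r^*)\neq r$, and $\Delta_{x_1}(t,r)=\Delta_{x_1}(t,r')=1$ by Lemma~\ref{lem:edgecard} for $P$ and for $P^*$. Since $\sigma(x_1)\subseteq T(r,t)$, we have $t\notin\sigma(x_1)$. So $x_1$ is not a neighbor of $t$ in $T$, and in each case of Lemma~\ref{lem:treecard} the vertex $t$ has the same neighbors in $T$ and in $T_{x_1}$. Also $x_1\notin I(rt)\cup I(r't)$, so these $I$-sets are the same in $P$ and in the card. Lemma~\ref{lem:double} in the card shows that $r,r'$ are the only neighbors of $t$ in $T$ and that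
\[
I(rt)=M\sqcup\{r\},\qquad I(r't)=M\sqcup\{r'\},\qquad M=I(rt)\cap I(r't).
\]
The same argument with $x_2$, exchanging $r$ and $t$, shows that $r$ has exactly two neighbors $t,t'$ in $T$ and that
\[
I(rt)=M'\sqcup\{t\},\qquad I(rt')=M'\sqcup\{t'\},\qquad M'=I(rt)\cap I(rt').
\]
An element of $I(rt)\setminus\{r,t\}$ would lie in $M\cap M'$, and its shadow would contain $r,r',t,t'$, against Lemma~\ref{lem:shadow}(a). So $I(rt)=\{r,t\}$, $I(r't)=\{r',t\}$, $I(rt')=\{r,t'\}$, and Lemma~\ref{lem:shadow}(c) gives
\[
N(t)\cap W=\{r,r'\},\qquad N(r)\cap W=\{t,t'\}.
\]
Put $X=A(r,t)$ and $Z=A(t,r)$. Then $W=X\sqcup\{r,t\}\sqcup Z$, the sets $X,Z$ are not adjacent and have the same size $n=(w-2)/2$, and $t'\in X$, $r'\in Z$ by Lemma~\ref{lem:center}(a). The only edge from $X$ to the rest of $W$ is $t'r$, so every component of $X$ contains $t'$, and $X$ is connected; likewise $Z$. Thus $(X,t')$ is a piece with anchor $r$, and $(Z,r')$ is a piece with anchor $t$. The elements $x_1^*,x_2^*$ have the same properties in $P^*$ with respect to the inverse maps, so $W^*$ has the same shape, with pieces $X^*,Z^*$ of size $n$. All free elements lie in the four pieces, each piece contains one, and $x\mapsto x^*$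 respects $X$ and $Z$. From now on we omit the marks and write $X^x=((X-x)\cup\{r\},r)$ for the shifts, and similarly $Z^y,(X^*)^{x^*},(Z^*)^{y^*}$.

\medskip\noindent\emph{Comparison.} If $X\cong X^*$ and $Z\cong Z^*$, these isomorphisms together with $r\mapsto r^*$, $t\mapsto t^*$ give $(P,R)\cong(P^*,R)$: the traces of $r,t$ agree with those of $r^*,t^*$, and the only further relations in $W$ are $r<t$, $r<t'$, $r'<t$. It remains to exclude that $X\not\cong X^*$ or $Z\not\cong Z^*$.

Let $x\in X$ be free. The components of $W-x-t$ are $(X-x)\cup\{r\}$ and $Z$, and their marks $r,r'$ are the neighbors of $t$. As $\varphi_x(t)=t^*$, the map $\varphi_x$ matches the pieces $X^x,Z$ with the pieces $(X^*)^{x^*},Z^*$ in some order. In the same way, for free $y\in Z$, the map $\varphi_y$ fixes the role of $r$ and matches $Z^y,X$ with $(Z^*)^{y^*},X^*$ in some order. Consequently, for all free $x\in X$ and $y\in Z$,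
\begin{align}
Z\not\cong Z^*&\ \text{ implies }\ Z\cong(X^*)^{x^*}\text{ and }Z^*\cong X^x,\label{eq:Z}\\
X\not\cong X^*&\ \text{ implies }\ X\cong(Z^*)^{y^*}\text{ and }X^*\cong Z^y.\label{eq:X}
\end{align}

We claim that $Z\not\cong Z^*$ implies $X\not\cong X^*$. Suppose $\psi\colon X\cong X^*$, and extend $\psi$ by $r\mapsto r^*$. This is an isomorphism from $X\cup\{r\}\cup R$ to $X^*\cup\{r^*\}\cup R$, because the mark is the only neighbor of the anchor and lies above it in both orders, and $\tau(r)=\tau(r^*)$. These suborders contain all neighbors of the elements of $X$ and $X^*$, so $\psi$ preserves freeness. For a free $x\in X$ we thus have $\psi(x)=\xi^*$ with $\xi\in X$ free, and \eqref{eq:Z} gives $Z^*\cong X^x\cong(X^*)^{\xi^*}\cong Z$, a contradiction. Exchanging the roles of $(X,r)$ and $(Z,t)$ and using \eqref{eq:X}, we see that $X\not\cong X^*$ implies $Z\not\cong Z^*$.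

So assume that both non-isomorphisms hold. Then each of the four pieces is isomorphic to a shift of one of them, and all are pure by Lemma~\ref{lem:shift}. Write them as paths $a_1\dots a_n$ for $X$, $b_1\dots b_n$ for $Z$, and $a^*_1\dots a^*_n$, $b^*_1\dots b^*_n$, starting at the marks; the free elements are the last ones. The isomorphism $Z\cong(X^*)^{x^*}$ maps $b_1,b_2,\dots,b_n$ to $r^*,a^*_1,\dots,a^*_{n-1}$, and $X^*\cong Z^y$ maps $a^*_1,a^*_2,\dots,a^*_n$ to $t,b_1,\dots,b_{n-1}$. Hence
\[
\tau(a^*_1)=\tau(t),\qquad\tau(b_1)=\tau(r),\qquad\tau(a^*_{j+1})=\tau(b_j),\qquad\tau(b_{j+1})=\tau(a^*_j).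
\]
By induction on $j$, $\tau(a^*_j)=\tau(t)$ and $\tau(b_j)=\tau(r)$ for odd $j$, and $\tau(a^*_j)=\tau(r)$ and $\tau(b_j)=\tau(t)$ for even $j$. The other two isomorphisms give the same recursion for $a_j$ and $b^*_j$. So $\tau(a_j)=\tau(a^*_j)$ for all $j$. The paths $r\,a_1\dots a_n$ and $r^*a^*_1\dots a^*_n$ are induced and start with $r<a_1$, $r^*<a^*_1$, so their relations alternate in the same way. Thus $a_j\mapsto a^*_j$ shows $X\cong X^*$, a contradiction.

\subsection{Both of edge type, trees with two vertices}\label{sub:small}

Now $T=\{r,t\}$ and $T^*=\{r^*,t^*\}$, and Lemma~\ref{lem:small} applies to both orders.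

Suppose first that $W=Y$ is a chain. Then all $w$ elements of $W$ are free, hence so are all elements of $W^*$. By Lemma~\ref{lem:chordal}(a), adjacent simplicial elements $x,y$ satisfy $N(x)\cup\{x\}=N(y)\cup\{y\}$. As $W^*$ is connected, this set is the same for all its elements, and it contains $W^*\cup K$. So $W^*=Y^*$ is a chain. The level is monotone along the chain and determines the trace, so $(P,R)$ is determined by $R$, $K$ and the multiset of the levels of the elements of $W$. The sum of the corresponding multisets over all cards is $w-1$ times this multiset. Hence the multisets of $P$ and $P^*$ agree, and $(P,R)\cong(P^*,R)$. The same holds if $W^*=Y^*$ is a chain.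

Otherwise each of $P,P^*$ has a hanging component or a core that is not a chain. By Lemma~\ref{lem:small}(a) and (c), at least one of $r,t$ and at least one of $r^*,t^*$ is not free. If $r$ and $r^*$ are not free, then $\varphi_x(r)=\varphi_x(\min Y_x)=\min Y^*_{x^*}=r^*$ for all $x$, a landmark; the same holds for $t,t^*$ with maxima. If neither pair consists of non-free elements and $r$ is not free, then $r^*$ is free, so $t^*$ is not free, so $t$ is free. If $r$ is free, the same reasoning gives this situation with $P$ and $P^*$ exchanged. So let $t$ and $r^*$ be free. Then $Y$ is a chain, so $P$ has a hanging component $D$. By Lemma~\ref{lem:corecard}(b) it survives in the card of $t$ with its non-empty support, so some $d\in D$ is adjacent to some $y\in Y_t$, and $d>y$ by Lemma~\ref{lem:small}(c). Then $\varphi_t(d)>\varphi_t(y)$, where $\varphi_t(d)$ is hanging in a card of $P^*$, hence in $P^*$, and $\varphi_t(y)\in Y^*$. Since $r^*$ is free, this contradicts Lemma~\ref{lem:small}(c).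

\subsection{Different types}\label{sub:ve}

By symmetry let $P$ have vertex type with center $p$, and let $P^*$ have edge type with tie edge $r^*<t^*$.

Let $|T^*|\ge3$. By Lemma~\ref{lem:edgecard} there are cards of vertex type with a maximal center and cards of vertex type with a minimal center, and all cards have a core with at least three elements. So $|Y|\ge3$, and by Lemma~\ref{lem:vertexcard} the centers of all cards of vertex type have the kind of $p$, a contradiction.

Let $|T^*|=2$ and $|Y|=1$. Then all cards have a core with one element. As $|Y^*|\ge2$, we get $|Y^*|=2$, and all free elements of $P^*$ lie in $Y^*$. By Lemma~\ref{lem:core} there is no hanging component in $P^*$, so $w=2$, a contradiction.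

Let $|T^*|=2$ and $|Y|\ge3$, so $|T|\ge3$. All cards have $|Y_x|\ge2$, and $|T_x|\le2$ by Lemma~\ref{lem:small}(b) for $P^*$. So case (2) of Lemma~\ref{lem:treecard} holds for every free $x$, and $|T|=3$: the tree $T$ is a path with middle vertex $p$, and every free element of $P$ is one of its two leaves. Hence $P$ has at most two free elements, all in $Y$, and by Lemma~\ref{lem:core} neither $P$ nor its cards have hanging components. Let $p$ be minimal; if it is maximal, read the following with the order reversed and $t^*$ in place of $r^*$. The two leaves are maximal, so $p$ is the least element of $Y$; it is not free, and $p=\min Y_x$ for all free $x$. If $r^*$ is not free, then $r^*=\min Y^*_{x^*}=\varphi_x(p)$ for all $x$, a landmark. Suppose that $r^*$ is free. Then $Y^*$ is a chain. If $W^*=Y^*$, all $w\ge3$ elements of $W^*$ are free by Lemma~\ref{lem:small}(a), which is too many. Otherwise $P^*$ has a hanging component, which survives in the card of $r^*$ by Lemma~\ref{lem:corecard}(b), although no card of $P$ has one. Both cases are contradictory.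

\medskip
Sections~\ref{sub:vv}--\ref{sub:ve} cover all combinations of types, and each ends with a landmark, an isomorphism or a contradiction. This proves Proposition~\ref{prop:landmark}, and with it Proposition~\ref{prop:rooted}, Theorem~\ref{thm:simplicial} and Theorem~\ref{thm:main}.

\begin{thebibliography}{1}
\bibitem{rec} \emph{What is reconstruction for ordered sets?}, \texttt{https://core.ac.uk/download/pdf/82257107.pdf}.
\end{thebibliography}
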